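\title{CloseToMostStrings Has No Constant-Factor Approximation}

\begin{abstract}
Given $n$ strings of length $L$ and a radius $d$, CloseToMostStrings asks for a string within Hamming distance $d$ of as many of them as possible. We prove that, already over a binary alphabet, no approximation ratio $Cn^{1-\varepsilon}$ is achievable in polynomial time unless $\mathrm P=\mathrm{NP}$, and none in expected polynomial time unless $\mathrm{NP}=\mathrm{ZPP}$; in particular there is no constant-factor approximation. Over an alphabet with $q$ symbols and for $d=\rho L$, this hardness holds for every rational $\rho$ with $0<\rho<1-\frac1q$, while the problem has a $q$-approximation for $\rho\ge 1-\frac1q$ and is solvable exactly for $\rho=0$. The reduction is from Independent Set. It simulates a wildcard symbol by pairwise orthogonal blocks, and Bessel's inequality bounds the error of the simulation independently of the number of strings.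
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Sigma$ be a finite alphabet. The Hamming distance $d_H(a,b)$ of two strings of equal length is the number of positions in which they differ. An instance of \emph{CloseToMostStrings} consists of strings $s_1,\dots,s_n\in\Sigma^L$ and an integer $d\ge0$. A string $s\in\Sigma^L$, which we call a \emph{center}, \emph{covers} $s_i$ if $d_H(s,s_i)\le d$. The goal is to find a center that covers as many input strings as possible, and $\mathrm{OPT}$ denotes the maximum over $s$ of the number of indices $i$ such that $s$ covers $s_i$. In geometric terms, we place a Hamming ball of radius $d$ so that it contains as many of the given points as possible.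

An algorithm has \emph{ratio} $r=r(n)\ge1$ if on every instance with $n$ strings it outputs a center covering at least $\mathrm{OPT}/r$ of them. A \emph{constant-factor approximation} is a polynomial-time algorithm with a constant ratio; we also allow randomized algorithms that run in expected polynomial time. It is known that CloseToMostStrings has no PTAS, that is, no family of polynomial-time algorithms with ratio $1+\eta$ for every fixed $\eta>0$, unless $\mathrm{ZPP}=\mathrm{NP}$. The question that we answer is posed in \cite{slides}: \emph{is there a constant-factor approximation, even for a binary alphabet?}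

The simplest cases suggest that there is one. For $|\Sigma|=1$ all strings coincide and the problem is trivial. For $|\Sigma|=q\ge2$ both ends of the range of $d$ are easy: for $d=0$ one counts repetitions, and for $d\ge(1-\frac1q)L$ some constant string covers a $\frac1q$ fraction of the input (Section~\ref{sec:easy}). The problem is also easy if the radius may be relaxed: when an optimal center covers $s_i$, the triangle inequality puts all strings that it covers within distance $2d$ of $s_i$, so some input string is within $2d$ of $\mathrm{OPT}$ input strings. One might guess that intermediate radii interpolate between the two easy ends and that a ratio such as $q$ is always available. They do not. At $d=L/4$ over two symbols, one cannot do much better than to output $s_1$, which has ratio $n$.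

\begin{theorem}\label{thm:gap}
Let $|\Sigma|=2$. For all constants $\varepsilon\in(0,\frac12)$ and $M_0$ there is a deterministic polynomial-time reduction from SAT which outputs a number $M\ge M_0$ and an instance of CloseToMostStrings with at least one and at most $M$ strings, pairwise distinct, and $d=L/4$, such that
\begin{itemize}
\item a satisfiable formula gives $\mathrm{OPT}\ge M^{1-\varepsilon}$;
\item an unsatisfiable formula gives $\mathrm{OPT}\le M^{\varepsilon}$.
\end{itemize}
\end{theorem}

Recall that $\mathrm{RP}$ is the class of languages with a randomized polynomial-time algorithm that never accepts a no-instance and accepts each yes-instance with probability at least $\frac12$, and that $\mathrm{ZPP}$ is the class of languages with a randomized algorithm that is always correct and runs in expected polynomial time. One has $\mathrm P\subseteq\mathrm{ZPP}\subseteq\mathrm{RP}\subseteq\mathrm{NP}$. Each of these classes is closed under polynomial-time many-one reductions and SAT is $\mathrm{NP}$-complete, so each equals $\mathrm{NP}$ as soon as it contains SAT.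

\begin{corollary}\label{cor:ratio}
Let $\Sigma$ be a fixed alphabet with $|\Sigma|\ge2$, and let $\varepsilon>0$, $C\ge1$ be constants.
\begin{itemize}
\item A deterministic polynomial-time algorithm with ratio at most $Cn^{1-\varepsilon}$ (in particular, with any constant ratio) implies $\mathrm P=\mathrm{NP}$.
\item A randomized one that always achieves this ratio and runs in expected polynomial time implies $\mathrm{NP}=\mathrm{ZPP}$.
\item A randomized one that runs in polynomial time and achieves the ratio with probability at least $\frac12$ implies $\mathrm{NP}=\mathrm{RP}$.
\end{itemize}
\end{corollary}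

So the answer to the question is no, under the assumption $\mathrm P\ne\mathrm{NP}$ for deterministic algorithms and $\mathrm{NP}\ne\mathrm{ZPP}$ for expected polynomial time. This includes alphabets that are part of the input, since an algorithm for them handles binary instances. The value $\frac14$ of $d/L$ is not special: the two easy ends are the only easy values.

\begin{theorem}\label{thm:dichotomy}
Fix $q=|\Sigma|\ge2$ and a rational $\rho\in[0,1]$. Consider only instances with $d=\rho L$.
\begin{enumerate}
\item If $\rho\ge1-\frac1q$, there is a polynomial-time $q$-approximation.
\item If $0<\rho<1-\frac1q$, the conclusion of Theorem~\ref{thm:gap} holds with $|\Sigma|=q$ and $d=\rho L$. So no ratio $Cn^{1-\varepsilon}$ is achievable in polynomial time unless $\mathrm P=\mathrm{NP}$.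
\item If $\rho=0$, the problem is solvable exactly in polynomial time.
\end{enumerate}
Moreover, for every constant integer $g\ge1$ and all $d$, there is a polynomial-time algorithm with ratio $\max\{1,n/g\}$.
\end{theorem}

The algorithms are in Section~\ref{sec:easy}. The hardness proof treats all $q$ and $\rho$ at once, Theorem~\ref{thm:gap} being the case $q=2$, $\rho=\frac14$, and it passes through an intermediate problem: given patterns over $\{0,1,*\}$, where $*$ is a wildcard, find a $0$-$1$ assignment that matches as many of them as possible. Section~\ref{sec:wild} turns patterns into strings, at the price of an additive error that depends on the length of the patterns but not on their number. Section~\ref{sec:graph} encodes the independent $t$-sets of a graph on $V$ vertices by up to $V^t$ patterns of length $O(V)$, so that the error $O(V^2)$ becomes negligible. Section~\ref{sec:gap} combines this with Zuckerman's hardness theorem for the independence number \cite{Zuckerman}. That theorem is needed only for the ratios $n^{1-\varepsilon}$; Section~\ref{sec:pcp} shows that the PCP theorem suffices for constant ratios.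

Throughout, $\Sigma=\mathbb Z_q$ with $q\ge2$, and $\beta=1-\frac1q$. We write $c^T$ for the constant string of length $T$ with symbol $c$, and $\operatorname{agr}(a,b)$ for the number of positions in which $a$ and $b$ agree, so that $\operatorname{agr}(a,b)+d_H(a,b)$ is the common length.

\section{Three algorithms}\label{sec:easy}

We prove parts 1 and 3 and the last statement of Theorem~\ref{thm:dichotomy}.

\medskip\noindent\emph{Large radius (part 1).} Each position of $s_i$ differs from exactly $q-1$ of the $q$ symbols, so $\sum_{c\in\mathbb Z_q}d_H(c^L,s_i)=(q-1)L$. Hence some $c$ has $d_H(c^L,s_i)\le\beta L\le d$, and every input string is covered by one of the $q$ constant strings. The best constant string covers at least $n/q\ge\mathrm{OPT}/q$ input strings.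

\medskip\noindent\emph{Radius zero (part 3).} If $d=0$, a center covers exactly the input strings equal to it, so a most frequent input string is optimal.

\medskip\noindent\emph{Ratio $\max\{1,n/g\}$.} Call a set $S$ of indices \emph{coverable} if one center covers all $s_i$ with $i\in S$. For $|S|\le g$ we decide this by dynamic programming over the positions. For $0\le\ell\le L$ let $R_\ell\subseteq\{0,\dots,L\}^S$ be the set of vectors whose $i$-th entry is the distance from $a$ to the prefix of length $\ell$ of $s_i$, where $a$ ranges over $\Sigma^\ell$. Then $R_0=\{0\}$, and $R_\ell$ consists of the sums of a vector of $R_{\ell-1}$ and a vector $\chi_{\ell,c}$ with $c\in\Sigma$, where the $i$-th entry of $\chi_{\ell,c}$ is $1$ if the $\ell$-th symbol of $s_i$ differs from $c$ and $0$ otherwise. The set $S$ is coverable if and only if $R_L$ contains a vector with all entries at most $d$, and storing one predecessor for each vector recovers a center. The time is polynomial in $L\cdot|\Sigma|\cdot(L+1)^g$.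

Run this for all $O(n^g)$ sets of at most $g$ indices and output a center of a largest coverable one. If $\mathrm{OPT}<g$, the set covered by an optimal center is among those examined, so the output is optimal. If $\mathrm{OPT}\ge g$, any $g$ of the strings covered by an optimal center form a coverable set, so the output covers at least $g\ge\mathrm{OPT}\cdot g/n$ strings, because $\mathrm{OPT}\le n$.

\section{Wildcards from orthogonal blocks}\label{sec:wild}

A \emph{pattern} of length $m$ is a word $p\in\{0,1,*\}^m$. Its \emph{fixed} positions are those where it is $0$ or $1$; they form the set $F(p)$, and the others are \emph{free}. An assignment $\xi\in\{0,1\}^m$ \emph{matches} $p$ if $\xi(b)=p(b)$ for all $b\in F(p)$. For a list $P=(p_1,\dots,p_n)$ of patterns let $\mu(P)$ be the largest number of patterns of $P$ matched by one assignment.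

If the alphabet had a symbol $*$ that agrees with everything, $\mu(P)$ would be the optimum of an instance with $d=0$. The Hamming distance has no such symbol, but a block of symbols can imitate it. Replace $0$ by $0^T$, $1$ by $1^T$, and $*$ by a \emph{filler}, a block in which every symbol occurs equally often. A filler is at the same distance $\beta T$ from $0^T$ and from $1^T$. Call a center \emph{honest} if each of its blocks is $0^T$ or $1^T$; it then represents an assignment and cannot gain or lose on the free blocks. If every pattern has $m-k$ free positions and $d=\beta(m-k)T$, the free blocks use up the whole radius, and an honest center covers a string exactly when its assignment matches the pattern. The difficulty is that a center need not be honest.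

\begin{example}\label{ex:fillers}
Let $q=2$ and $T=4$. The patterns $1*$ and $0*$ conflict, so $\mu=1$. Each has one free position, so $d=2$.

(a) Use the same filler $0011$ for both: $s_1=1111\,0011$ and $s_2=0000\,0011$. The honest center $1111\,0000$ is at distance $0+2$ from $s_1$ and $4+2$ from $s_2$, as intended. But the center $0011\,0011$ is at distance $2+0$ from both: it pays on the fixed block and recovers the loss by copying the filler. This failure is total. For $q=2$ and a common filler $h$, the center $hh\cdots h$ is at distance $kT/2$ from every string, so it covers all of them whenever $k\le m-k$.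

(b) Use different fillers that agree in half of their positions: $s_1=1111\,0011$ and $s_2=0000\,0101$. Now $d_H(s_1,s_2)=4+2>2d$, so no center covers both, and $\mathrm{OPT}=1=\mu$.

(c) Keep these fillers but take two free positions, with patterns $1{*}{*}$ and $0{*}{*}$. Then $d=4$, $s_1=1111\,0011\,0011$ and $s_2=0000\,0101\,0101$. The center $0011\,0011\,0101$ is at distance $2+0+2$ from $s_1$ and $2+2+0$ from $s_2$, so $\mathrm{OPT}=2>\mu$. It spends one free block on imitating each filler.
\end{example}

Part (c) shows that cheating cannot be excluded, and also what limits it: a block of the center that copies one filler gains nothing on the other. We need many fillers such that no block resembles more than a few of them. Resemblance is an inner product, and the right condition is orthogonality. We use \emph{Bessel's inequality}: if $f_1,\dots,f_n$ are pairwise orthogonal vectors of the same squared norm $D>0$ in a Euclidean space, then $\sum_i\langle f,f_i\rangle^2\le D\,\|f\|^2$ for every vector $f$.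

\begin{lemma}\label{lem:fillers}
Let $n\ge1$, $r=\lceil\log_2(n+1)\rceil$ and $T=q^r$. Then $q\mid T$ and $T\le(2n)^{\log_2q}$, and for fixed $q$ one can compute in time polynomial in $n$ strings $h_1,\dots,h_n\in\Sigma^T$ such that
\begin{enumerate}
\item[(a)] each $h_i$ contains each symbol exactly $T/q$ times;
\item[(b)] $\operatorname{agr}(h_i,h_j)=T/q$ for $i\ne j$;
\item[(c)] for every $a\in\Sigma^T$,
\[
\sum_{i=1}^n\bigl(\operatorname{agr}(a,h_i)-T/q\bigr)^2\le\beta^2T^2 .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Since $n\ge1$ we have $r\ge1$, so $q\mid T$. From $2^{r-1}<n+1$ we get $2^r\le2n$, and so $T=(2^r)^{\log_2q}\le(2n)^{\log_2q}$.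

Index the $T$ positions by $x\in\mathbb Z_q^r$. For $y\in\{0,1\}^r$ let $\lambda_y\in\Sigma^T$ be the table of values of the linear form $\lambda_y(x)=\sum_jy_jx_j$. If $y\ne y'$, some coefficient $y_j-y'_j$ of $\lambda_y-\lambda_{y'}$ is $\pm1$. For each $c\in\mathbb Z_q$ and each of the $q^{r-1}$ choices of the coordinates other than $x_j$, exactly one value of $x_j$ gives $\lambda_y(x)-\lambda_{y'}(x)=c$. So $\lambda_y-\lambda_{y'}$ takes each value exactly $T/q$ times. As $2^r-1\ge n$, we can choose distinct nonzero $y_1,\dots,y_n\in\{0,1\}^r$; put $h_i=\lambda_{y_i}$. The case $y'=0$ gives (a), and the case $c=0$ gives (b).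

For (c), let $e_0,\dots,e_{q-1}$ be the standard basis of $\mathbb R^q$ and $\mathbf 1=\sum_ce_c$. Map a symbol $c$ to $\varphi(c)=e_c-\frac1q\mathbf 1$. Then
\[
\langle\varphi(c),\varphi(c')\rangle=\langle e_c,e_{c'}\rangle-\tfrac1q-\tfrac1q+\tfrac q{q^2}=\langle e_c,e_{c'}\rangle-\tfrac1q .
\]
Extend $\varphi$ position by position to a map $\Sigma^T\to\mathbb R^{qT}$. Summing over the positions gives $\langle\varphi(a),\varphi(a')\rangle=\operatorname{agr}(a,a')-T/q$. Hence $\|\varphi(a)\|^2=\beta T$ for every $a$, the vectors $\varphi(h_i)$ are pairwise orthogonal by (b), and (c) is Bessel's inequality with $D=\beta T$.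
\end{proof}

For $q=2$ and $n=2$, the vectors $y=(1,0)$ and $(0,1)$ give the fillers $0011$ and $0101$ of Example~\ref{ex:fillers}, with positions ordered $00,01,10,11$. For $q=2$ in general, the vectors $\bigl((-1)^{\lambda_y(x)}\bigr)_x$ are the rows of a Hadamard matrix of order $2^r$. The coefficients are restricted to $\{0,1\}$ because $q$ may be composite: the form $2x$ on $\mathbb Z_4$ takes only the values $0$ and $2$.

Property (c) says that a block can exceed the baseline agreement $T/q$ by $\eta T$ for at most $\beta^2/\eta^2$ fillers, however large $n$ is. This drives the following proposition. The construction in it also appends a constant tail, whose only purpose is to adjust $d/L$ later.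

\begin{proposition}\label{prop:wild}
Let $P=(p_1,\dots,p_n)$, $n\ge1$, be pairwise distinct patterns of length $m$, each with exactly $k$ fixed positions, and let $\tau\ge0$ be an integer. Take $T$ and $h_1,\dots,h_n$ from Lemma~\ref{lem:fillers}. Let $s_i$ consist of $m$ blocks of length $T$, where block $b$ is
\[
s_i^b=\begin{cases}0^T&\text{if }p_i(b)=0,\\ 1^T&\text{if }p_i(b)=1,\\ h_i&\text{if }p_i(b)=*,\end{cases}
\]
followed by the tail $0^{\tau T}$. Let $L=(m+\tau)T$ and $d=\beta(m-k)T$. Then $d$ is an integer, the strings $s_i$ are pairwise distinct, and
\[
\mu(P)\le\mathrm{OPT}\le\mu(P)+4\beta^2m(m-k).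
\]
\end{proposition}

\begin{proof}
The radius is an integer because $q\mid T$. If $i\ne j$, then $p_i(b)\ne p_j(b)$ for some $b$. One of the blocks $s_i^b,s_j^b$ is then constant, and the other is either the other constant or a filler, which is not constant by Lemma~\ref{lem:fillers}(a). So $s_i\ne s_j$. A center $s$ covers $s_i$ if and only if
\begin{equation}\label{eq:cover}
\operatorname{agr}(s,s_i)\ge L-d=\tau T+kT+(m-k)\,T/q .
\end{equation}

\emph{Lower bound.} Let $\xi$ match $\mu(P)$ patterns, and let $s$ have blocks $\xi(b)^T$ and tail $0^{\tau T}$. If $\xi$ matches $p_i$, then $s$ and $s_i$ agree completely on the tail and on the $k$ fixed blocks, and in $T/q$ positions of each of the $m-k$ free blocks by Lemma~\ref{lem:fillers}(a). So equality holds in \eqref{eq:cover}, and $s$ covers $s_i$.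

\emph{Upper bound.} Let $s$ be any center, with blocks $s^1,\dots,s^m$. We round it to an assignment: $\xi(b)=1$ if $\operatorname{agr}(s^b,1^T)>T/2$, and $\xi(b)=0$ otherwise. The threshold $T/2$ makes every disagreement between $\xi$ and a pattern expensive. At most $\mu(P)$ patterns are matched by $\xi$, so it suffices to bound the size of the set $B$ of indices $i$ such that $s$ covers $s_i$ but $\xi$ does not match $p_i$.

Let $i\in B$ and choose $b_0\in F(p_i)$ with $\xi(b_0)\ne p_i(b_0)$. If $p_i(b_0)=1$, then $\xi(b_0)=0$ and $\operatorname{agr}(s^{b_0},1^T)\le T/2$. If $p_i(b_0)=0$, then $\xi(b_0)=1$, so more than half of the symbols of $s^{b_0}$ are $1$ and $\operatorname{agr}(s^{b_0},0^T)<T/2$. In both cases the tail and the fixed blocks contribute at most $\tau T+(k-1)T+T/2$ to $\operatorname{agr}(s,s_i)$. By \eqref{eq:cover} the deficit must be made up on the free blocks: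
\[
\sum_{b\notin F(p_i)}\bigl(\operatorname{agr}(s^b,h_i)-T/q\bigr)\ge T/2 .
\]
The sum has $m-k$ terms. The Cauchy--Schwarz inequality, followed by adding the squares for the remaining blocks, gives
\[
\frac{T^2}4\le(m-k)\sum_{b=1}^m\bigl(\operatorname{agr}(s^b,h_i)-T/q\bigr)^2 .
\]
Summing over $i\in B$ and applying Lemma~\ref{lem:fillers}(c) to each of the $m$ blocks $s^b$,
\[
|B|\,\frac{T^2}4\le(m-k)\sum_{b=1}^m\sum_{i=1}^n\bigl(\operatorname{agr}(s^b,h_i)-T/q\bigr)^2\le(m-k)\,m\,\beta^2T^2 .
\]
So $|B|\le4\beta^2m(m-k)$, and $s$ covers at most $\mu(P)+4\beta^2m(m-k)$ strings.
\end{proof}

\begin{remark}\label{rem:samek}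
All patterns must have the same number $k$ of fixed positions, because all strings share one radius. A string built from a pattern with $k'$ fixed positions is at distance $\beta(m-k')T$ from an honest center that matches it. For $k'<k$ this exceeds $d$, and the lower bound fails. For $k'>k$ there is slack: if $q=2$ and $k'=k+2$, the slack is $T$, so an honest center that violates one fixed position still covers the string, and Bessel's inequality gives no control over such strings.
\end{remark}

\section{Independent sets as patterns}\label{sec:graph}

A set of vertices of a graph is \emph{independent} if no two of its elements are adjacent, and $\alpha(G)$ is the largest size of an independent set of $G$. Let $G$ have vertex set $X$ with $|X|=V$. The obvious encoding of $\alpha(G)$ has one position $x_v$ for each vertex and one pattern for each vertex $v$, which demands $1$ at $x_v$ and $0$ at the neighbors of $v$. Two things have to be repaired.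

First, the numbers of fixed positions vary with the degrees. We add padding positions $z_1,z_2,\dots$, on which patterns only ever demand $1$, so that they create no conflicts.

Second, the patterns have length at least $V$, so the error in Proposition~\ref{prop:wild} can be of order $V^2$, while there are only $V$ patterns. The error does not depend on the number of patterns, however. So we keep the positions and take many more patterns, one for each independent set of size $t$. An independent set of size $\alpha$ then accounts for $\binom\alpha t$ patterns, and the error is unchanged.

Fix integers $t\ge1$ and $w\ge1$. Let $\mathcal I$ be the family of independent sets of $G$ of size exactly $t$, and $n=|\mathcal I|\le V^t$. The positions are $x_v$ for $v\in X$ and $z_1,\dots,z_{wV}$, so $m=(w+1)V$. For $U\in\mathcal I$ let $\Gamma(U)$ be the set of vertices adjacent to some vertex of $U$. It is disjoint from $U$ because $U$ is independent, so $e_U=V-|U|-|\Gamma(U)|$ lies in $[0,V]$, and we can define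
\[
p_U(x_v)=\begin{cases}1&v\in U,\\ 0&v\in\Gamma(U),\\ *&\text{otherwise,}\end{cases}
\qquad
p_U(z_j)=\begin{cases}1&j\le e_U,\\ *&j>e_U.\end{cases}
\]
Every $p_U$ has exactly $|U|+|\Gamma(U)|+e_U=V$ fixed and $wV$ free positions. The positions $z_j$ with $j>V$ are free in every pattern.

\begin{example}\label{ex:path}
Let $G$ be the path with edges $ab$ and $bc$, so $V=3$ and $\alpha(G)=2$, and let $w=1$. The patterns for $t=1$ and the only pattern for $t=2$ are
\[
\begin{array}{c|ccc|ccc}
U&x_a&x_b&x_c&z_1&z_2&z_3\\ \hline
\{a\}&1&0&*&1&*&*\\
\{b\}&0&1&0&*&*&*\\
\{c\}&*&0&1&1&*&*\\ \hline
\{a,c\}&1&0&1&*&*&*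
\end{array}
\]
The assignment $101\,111$ matches $p_{\{a\}}$, $p_{\{c\}}$ and $p_{\{a,c\}}$, and $p_{\{b\}}$ conflicts with each of them at $x_b$. So $\mu=2=\binom21$ for $t=1$ and $\mu=1=\binom22$ for $t=2$.
\end{example}

\begin{lemma}\label{lem:graph}
The patterns $p_U$, $U\in\mathcal I$, are pairwise distinct, and the largest number of them matched by one assignment is $\binom{\alpha(G)}t$.
\end{lemma}

\begin{proof}
The set $U$ is recovered from $p_U$ as $\{v:p_U(x_v)=1\}$, so the patterns are distinct.

Let $I$ be an independent set of size $\alpha(G)$. Put $\xi(x_v)=1$ for $v\in I$, $\xi(x_v)=0$ for $v\notin I$, and $\xi(z_j)=1$ for all $j$. Each $t$-subset $U$ of $I$ belongs to $\mathcal I$ and has $\Gamma(U)\cap I=\emptyset$, so $\xi$ matches $p_U$. There are $\binom{\alpha(G)}t$ such subsets.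

Conversely, let $\xi$ be any assignment and let $I$ be the union of all $U\in\mathcal I$ such that $\xi$ matches $p_U$. Suppose that $v,v'\in I$ are adjacent, say $v\in U$ and $v'\in U'$ with $p_U$ and $p_{U'}$ matched. Then $v'\in\Gamma(U)$ forces $\xi(x_{v'})=0$, and $v'\in U'$ forces $\xi(x_{v'})=1$, a contradiction. So $I$ is independent. Every matched $U$ is a $t$-subset of $I$, so there are at most $\binom{|I|}t\le\binom{\alpha(G)}t$ of them.
\end{proof}

It remains to reach the prescribed value of $d/L$. With $k=V$ and $m=(w+1)V$, Proposition~\ref{prop:wild} gives $d/L=\beta wV/((w+1)V+\tau)$. Additional free blocks push this quantity up toward $\beta$, and the tail pushes it down toward $0$.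

\begin{proposition}\label{prop:main}
Let $q\ge2$, let $\rho$ be rational with $0<\rho<\beta$, write $\beta/\rho=u/w$ with positive integers $u>w$, and put $K=4\beta^2w(w+1)$. Let $t\ge1$ be a constant. From a graph $G$ on $V$ vertices with exactly $n\ge1$ independent sets of size $t$, one can compute in polynomial time an instance of CloseToMostStrings over $\mathbb Z_q$ with $n$ pairwise distinct strings, $d=\rho L$, and
\[
\binom{\alpha(G)}t\le\mathrm{OPT}\le\binom{\alpha(G)}t+KV^2 .
\]
For $q=2$ and $\rho=\frac14$ one can take $u=2$, $w=1$, $K=2$.
\end{proposition}

\begin{proof}
Apply Proposition~\ref{prop:wild} to the patterns $p_U$ with $m=(w+1)V$, $k=V$ and $\tau=(u-w-1)V$, which is nonnegative because $u>w$. Then $L=(m+\tau)T=uVT$ and $d=\beta wVT$, so $d/L=\beta w/u=\rho$. The error is $4\beta^2m(m-k)=KV^2$, and $\mu=\binom{\alpha(G)}t$ by Lemma~\ref{lem:graph}. The family $\mathcal I$ is found by testing at most $V^t$ sets, and $T\le(2V^t)^{\log_2q}$, so the running time is polynomial for fixed $q$, $\rho$, $t$. For $q=2$ and $\rho=\frac14$ we have $\beta/\rho=2$ and $K=4\cdot\frac14\cdot1\cdot2=2$.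
\end{proof}

The hypothesis $\rho>0$ makes $\beta/\rho$ finite, and $\rho<\beta$ is used only for $u>w$. In the binary case with $\rho=\frac14$ there is no tail: each string has $2V$ blocks, half of them constant and half of them equal to its filler. Since $\beta\ge\frac12$ gives $K\ge2$, the upper bound is weaker than the trivial bound $\mathrm{OPT}\le n\le V^t$ for $t\le2$. The proposition has content only for $t\ge3$.

\section{The gap and its consequences}\label{sec:gap}

We use Zuckerman's theorem in gap form, stated for complement graphs, so that cliques become independent sets.

\begin{theorem}[Zuckerman \cite{Zuckerman}]\label{thm:Z}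
For every $\gamma\in(0,\frac12)$ there is a deterministic polynomial-time reduction from SAT to graphs $G$ on $V\ge2$ vertices such that satisfiable formulas give $\alpha(G)\ge V^{1-\gamma}$ and unsatisfiable ones give $\alpha(G)\le V^{\gamma}$.
\end{theorem}

For every integer constant $V_0\ge2$ we may assume $V\ge V_0$ in Theorem~\ref{thm:Z}. If $V<V_0$, compute $\alpha(G)$ by brute force. Since $V\ge2$ and $\gamma<\frac12$, we have $V^{1-\gamma}>V^\gamma$, so $\alpha(G)$ decides satisfiability; only finitely many values of $V$ occur, so the thresholds are part of the algorithm. Then replace $G$ by the edgeless graph on $V_0$ vertices, with $\alpha=V_0$, in the satisfiable case, and by the complete graph on $V_0$ vertices, with $\alpha=1$, in the unsatisfiable case.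

\begin{proof}[Proof of Theorem~\ref{thm:gap} and of the gap in Theorem~\ref{thm:dichotomy}, part 2]
Let $q\ge2$ and $0<\rho<\beta$ with $\rho$ rational; Theorem~\ref{thm:gap} is the case $q=2$, $\rho=\frac14$. Let $K$ be as in Proposition~\ref{prop:main}, and let $\varepsilon\in(0,\frac12)$ and $M_0$ be given. Passing to $t$-sets raises the gap of Theorem~\ref{thm:Z} to the power $t$, so we measure it against $V^t$, keep half of $\varepsilon$ in reserve to absorb constants, and take $t$ so large that $V^2$ is a small power of $V^t$. Put $\gamma=\varepsilon/2$ and $t=\lceil6/\varepsilon\rceil$, and let $V_0\ge\max\{2,M_0\}$ be an integer with $V_0^{\varepsilon/2}\ge\max\{t,K+1\}$. Apply Theorem~\ref{thm:Z} with $V\ge V_0$ and put $M=V^t$. Then $M\ge V\ge M_0$, and the number $n$ of independent $t$-sets of $G$ is at most $M$. Note that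
\begin{equation}\label{eq:V}
V^{1-\gamma}\ge V^{\varepsilon/2}\ge t,\qquad M^{\varepsilon/2}\ge t^t,\qquad M^{\varepsilon/2}\ge K+1,\qquad V^2=M^{2/t}\le M^{\varepsilon/3}.
\end{equation}

If $n=0$, then $\alpha(G)<t\le V^{1-\gamma}$, so the formula is unsatisfiable. Output $M$ and a single string whose length $L$ is the denominator of $\rho$, with $d=\rho L$ (for $\rho=\frac14$, length $4$ and $d=1$). Then $\mathrm{OPT}=1\le M^\varepsilon$.

If $n\ge1$, output $M$ and the instance of Proposition~\ref{prop:main}. Suppose that the formula is satisfiable. Then $\alpha(G)\ge V^{1-\gamma}\ge t$. For integers $a\ge t$ we have $\binom at=\prod_{j=0}^{t-1}\frac{a-j}{t-j}\ge(a/t)^t$, so by \eqref{eq:V}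
\[
\mathrm{OPT}\ge\binom{\alpha(G)}t\ge\Bigl(\frac{V^{1-\varepsilon/2}}t\Bigr)^t=\frac{M^{1-\varepsilon/2}}{t^t}\ge M^{1-\varepsilon}.
\]
Suppose that the formula is unsatisfiable. Then $\binom{\alpha(G)}t\le\alpha(G)^t\le M^{\varepsilon/2}$, and by \eqref{eq:V}
\[
\mathrm{OPT}\le M^{\varepsilon/2}+KM^{\varepsilon/3}\le(K+1)M^{\varepsilon/2}\le M^\varepsilon .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:ratio}]
We first reduce to the binary alphabet. Call two of the symbols of $\Sigma$ $0$ and $1$. If all input strings use only these, a position where the center has a third symbol disagrees with every input string, so replacing that symbol by $0$ increases no distance. Hence an algorithm for $\Sigma$ yields one for $\{0,1\}$ with the same ratio and the same kind of guarantee.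

Decreasing $\varepsilon$ and increasing $C$ weakens the hypothesis, so we may assume that $\varepsilon=1/\ell$ with an integer $\ell\ge2$ and that $C$ is an integer. Apply Theorem~\ref{thm:gap} with $\varepsilon/3$ in place of $\varepsilon$ and with $M_0$ such that $M_0^{\varepsilon/3}>C$. Run the approximation algorithm on the resulting instance, let $N$ be the number of strings covered by its output, and accept if and only if $N\ge M^{2\varepsilon/3}/C$, that is, $(CN)^{3\ell}\ge M^2$. Both $N$ and this test are computable in polynomial time. If the formula is satisfiable and the ratio is achieved, then $n\le M$ gives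
\[
N\ge\frac{\mathrm{OPT}}{Cn^{1-\varepsilon}}\ge\frac{M^{1-\varepsilon/3}}{CM^{1-\varepsilon}}=\frac{M^{2\varepsilon/3}}C,
\]
and we accept. If the formula is unsatisfiable, then $N\le\mathrm{OPT}\le M^{\varepsilon/3}<M^{2\varepsilon/3}/C$ whatever the algorithm outputs, and we reject.

A deterministic polynomial-time algorithm therefore puts SAT in $\mathrm P$. One that always achieves the ratio in expected polynomial time puts SAT in $\mathrm{ZPP}$. One that runs in polynomial time and achieves the ratio with probability at least $\frac12$ never leads to accepting an unsatisfiable formula and leads to accepting a satisfiable one with probability at least $\frac12$, which puts SAT in $\mathrm{RP}$. A constant ratio $c$ is at most $Cn^{1-\varepsilon}$ for $C=c$ and $\varepsilon=1$.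
\end{proof}

The second and third paragraphs of this proof use only the gap, not the alphabet or the value of $d/L$. Applied to the instances over $\mathbb Z_q$ with $d=\rho L$ constructed above, they give the last sentence of part 2 of Theorem~\ref{thm:dichotomy}. Together with Section~\ref{sec:easy}, this completes the proof of that theorem.

\section{Constant ratios from the PCP theorem}\label{sec:pcp}

The passage to $t$-sets amplifies gaps by itself: a constant gap $1-\delta$ in $\alpha(G)$ becomes $(1-\delta)^t$ in $\binom{\alpha(G)}t$. So the three implications of Corollary~\ref{cor:ratio} for a constant ratio $c$, which answer the question of Section~\ref{sec:intro}, can be derived from the PCP theorem without Theorem~\ref{thm:Z}. We use it in the following form.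

\begin{theorem}[PCP theorem]\label{thm:pcp}
There are a constant $\delta\in(0,1)$ and a polynomial-time reduction from SAT to nonempty 3-CNF formulas with exactly three literal occurrences per clause, mapping satisfiable formulas to satisfiable ones and unsatisfiable formulas to formulas in which every assignment satisfies at most a $(1-\delta)$ fraction of the clauses.
\end{theorem}

Let $c\ge1$, without loss of generality an integer, and choose $t\ge3$ with $(1-\delta)^t\le\frac1{4c}$. Let $\psi$ be the 3-CNF formula produced by the reduction and $m$ its number of clauses. Repeating every clause the same constant number of times does not change the fraction of clauses satisfied by an assignment, so we may assume $m>72\,c\,t!$; in particular $m\ge t^2$.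

Let $G$ have one vertex for each literal occurrence, so $V=3m$, and join two occurrences if they lie in the same clause or are contradictory, that is, one is the negation of the other. Then $\alpha(G)$ is the largest number of simultaneously satisfiable clauses. Indeed, choosing one true occurrence in each clause satisfied by an assignment gives an independent set. Conversely, an independent set has at most one occurrence in each clause and no contradictory pair, so some assignment makes all its literals true and satisfies all the clauses that it meets. Thus $\alpha(G)=m$ if $\psi$ is satisfiable and $\alpha(G)\le(1-\delta)m$ otherwise.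

If $G$ has no independent $t$-set, then $\alpha(G)<t\le m$, and we reject. Otherwise take the binary instance of Proposition~\ref{prop:main} with $\rho=\frac14$ and $K=2$, and put $Q=m^t/(2\,t!)$. If $\psi$ is satisfiable, then
\[
\mathrm{OPT}\ge\binom mt=\frac{m^t}{t!}\prod_{j=0}^{t-1}\Bigl(1-\frac jm\Bigr)\ge\frac{m^t}{t!}\Bigl(1-\frac{t(t-1)}{2m}\Bigr)\ge Q .
\]
If $\psi$ is unsatisfiable, then
\[
\mathrm{OPT}\le\frac{\bigl((1-\delta)m\bigr)^t}{t!}+2V^2\le\frac{m^t}{4c\,t!}+18m^2<\frac{m^t}{4c\,t!}+\frac{m^t}{4c\,t!}=\frac Qc,
\]
because $t\ge3$ gives $m^{t-2}\ge m>72\,c\,t!$. Run an algorithm with ratio $c$, let $N$ be the number of strings covered by its output, and accept if and only if $N\ge Q/c$. Satisfiable formulas are accepted whenever the ratio is achieved, and unsatisfiable ones are never accepted. The first and the last paragraph of the proof of Corollary~\ref{cor:ratio} then give $\mathrm P=\mathrm{NP}$, $\mathrm{NP}=\mathrm{ZPP}$ or $\mathrm{NP}=\mathrm{RP}$, according to the kind of algorithm, for every fixed alphabet with at least two symbols.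

\begin{thebibliography}{9}

\bibitem{slides}
\emph{On approximating string selection problems with \ldots},
\texttt{http://www.cs.haifa.ac.il/\~{}oren/Publications/outliersSlides.pdf}.

\bibitem{Zuckerman}
D.~Zuckerman, \emph{Linear degree extractors and the inapproximability of Max Clique and Chromatic Number}, Theory of Computing 3 (2007), 103--128.

\end{thebibliography}
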